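
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Completeness of normal rational curves\\ over finite local rings}


\begin{abstract}
Let $\mathbb A$ be a finite local ring with residue field $\mathbb F_q$, and let $F$ be a complete set of
representatives of the residue classes. We prove that, for $2\le k\le q$, the normal rational curve with parameters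
in $F\cup\{\infty\}$ is a complete arc in $\mathbb P^{k-1}(\mathbb A)$, except when $q$ is even and
$k\in\{3,q-1\}$, where it is never complete. This proves Conjecture 1.2 of \cite{FG}. We also describe the
extending vectors in the exceptional cases over $\mathbb F_q$, and we determine the covering radius of the code of
length $q+1$ whose parity-check matrix has the points of the curve as columns. The proof translates an extension of
the curve into a function on $\mathbb F_q$ whose divided differences of two consecutive orders never vanish, and it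
compares products of these divided differences computed from different base sets.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb A$ be a finite local ring (commutative with unit), $\mathfrak m$ its maximal ideal,
$\mathbb A^\times=\mathbb A\setminus\mathfrak m$ its group of units and $\mathbb F_q=\mathbb A/\mathfrak m$ its
residue field. Two nonzero vectors $v,w\in\mathbb A^k$ are equivalent if $v=uw$ with $u\in\mathbb A^\times$; the
classes form the projective space $\mathbb P^{k-1}(\mathbb A)$. An \emph{$n$-arc} is a set of $n$ points in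
$\mathbb P^{k-1}(\mathbb A)$ such that any $k$ of them (that is, of their representative vectors) form a basis of
$\mathbb A^k$. It is \emph{complete} if it is not contained in an $(n+1)$-arc. An arc is thus a set of vectors in
the most general linear position, and completeness says that no vector can be added.

The standard arc is the normal rational curve. For $2\le k\le q$ put
\[
c_k(\alpha)=(1,\alpha,\alpha^2,\dots,\alpha^{k-1})^T\quad(\alpha\in\mathbb A),\qquad
c_k(\infty)=(0,\dots,0,1)^T .
\]
By the Vandermonde determinant, a set of such vectors with parameters in $D\cup\{\infty\}$ is an arc provided that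
the differences of distinct elements of $D\subset\mathbb A$ are units; such a $D$ is called \emph{substractive}. The
largest substractive sets have one element in each residue class, so let $F=\{\alpha_1,\dots,\alpha_q\}$ be a
complete set of representatives of $\mathbb A/\mathfrak m$ and let
\[
C_k(F\cup\infty)=\{c_k(\alpha):\alpha\in F\cup\{\infty\}\}
\]
be the associated \emph{normal rational curve}. No further point of the form $c_k(\alpha)$ can be added to it. Can
any other point be added?

Let us look at the simplest cases with $\mathbb A=\mathbb F_q$. For $k=2$ the $q+1$ points of the curve are all the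
points of the projective line, so the curve is complete. For $k=3$ try $v=(0,1,0)^T$. Expanding determinants, one
finds
\[
\det(c_3(s),c_3(t),v)=-(t-s)(t+s),\qquad \det(c_3(s),c_3(\infty),v)=-1 .
\]
If $q$ is odd, $v$ lies in the span of $c_3(s)$ and $c_3(-s)$ for every $s\ne0$, so $v$ does not extend the curve.
If $q$ is even, $s+t\neq0$ for distinct $s,t$, and $v$ does extend it. So characteristic $2$ has an exception at
$k=3$. There is a second one at $k=q-1$: by Remark~\ref{rem:dual}, a vector that extends the curve in
$\mathbb F_q^k$ gives an arc of $q+2$ vectors in $\mathbb F_q^{q+2-k}$, and $k\mapsto q+2-k$ exchanges $3$ and $q-1$.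
That the curve is complete in all other cases is Conjecture~1.2 of \cite{FG}, which we prove.

\begin{theorem}\label{thm:main}
Let $2\le k\le q$, and suppose $k\notin\{3,q-1\}$ if $q$ is even. Then $C_k(F\cup\infty)$ is complete.
\end{theorem}

The exceptions are genuine, and over the field they can be described. Recall that a \emph{hyperoval} is a set of
$q+2$ points of the projective plane over $\mathbb F_q$ no three of which are collinear.

\begin{theorem}\label{thm:class}
Let $2\le k\le q$. Then $C_k(F\cup\infty)$ is incomplete if and only if $q$ is even and $k\in\{3,q-1\}$. In the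
exceptional cases with $\mathbb A=\mathbb F_q$:
\begin{itemize}
\item for $k=3$, the vectors extending the curve are exactly the nonzero multiples of $(0,1,0)^T$;
\item for $k=q-1$, they are exactly the vectors $v=\bigl(\sum_{a\in\mathbb F_q}g(a)a^i\bigr)_{0\le i\le q-2}$, where
$g:\mathbb F_q\to\mathbb F_q$ satisfies $g(0)=0$ and $\{(1,x,g(x)):x\in\mathbb F_q\}\cup\{(0,1,0),(0,0,1)\}$ is a
hyperoval. Here $g$ is determined by $v$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:cov}
For $2\le k\le q$, the code over $\mathbb F_q$ with parity-check matrix having columns $c_k(\alpha)$,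
$\alpha\in\mathbb F_q\cup\{\infty\}$, has covering radius $k-1$, except that the covering radius is $k$ if $q$ is
even and $k\in\{3,q-1\}$.
\end{corollary}

\subsection{Plan of the proof}

Section~\ref{sec:trans} reduces the problem to $\mathbb F_q$ and translates it twice. An extending vector is the
same as a linear functional $L$ on polynomials of degree $\le k-1$ that vanishes on no product of $k-2$ or $k-1$
distinct factors $X-s$. It is also given by a function $g:\mathbb F_q\to\mathbb F_q$ whose divided differences
$g[U]$ are nonzero for all $U\subset\mathbb F_q$ with $|U|\in\{n,n+1\}$, where $n=q+1-k$. The first form suits small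
$k$, where few variables are involved and a degree count suffices (Section~\ref{sec:small}). The second suits large
$k$, that is, small $n$. Section~\ref{sec:hand} treats $n=1$ and $n=2$ by hand; the case $n=2$ shows the main idea
in a few lines. Section~\ref{sec:key} extends that idea to all $n$ and produces a family of linear relations. How to
use them depends on the characteristic $p$ of $\mathbb F_q$: Section~\ref{sec:five} treats $p\ge5$ (and small $n$ for
$p=3$), and Sections~\ref{sec:two} and~\ref{sec:three} treat $p=2$ and the rest of $p=3$, with tools from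
Section~\ref{sec:tools}. The proof of Theorem~\ref{thm:main} is assembled at the end of Section~\ref{sec:three}, and
Section~\ref{sec:exc} proves Theorem~\ref{thm:class} and Corollary~\ref{cor:cov}.

\section{From the ring to divided differences}\label{sec:trans}

We write $0^0=1$ throughout, and $d=k-1$.

\subsection{Reduction to the residue field}

\begin{proposition}\label{prop:red}
$C_k(F\cup\infty)$ is incomplete if and only if some $v\in\mathbb F_q^k$ satisfies
\begin{equation}\label{eq:ext}
\det\bigl(c_k(s_1),\dots,c_k(s_{k-1}),v\bigr)\neq0\quad\text{for all distinct }s_1,\dots,s_{k-1}\in\mathbb F_q\cup\{\infty\}.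
\end{equation}
\end{proposition}

\begin{proof}
A square matrix over $\mathbb A$ is invertible iff its determinant is a unit, that is, iff the determinant of its
reduction modulo $\mathfrak m$ is nonzero. Reduction maps $F$ bijectively onto $\mathbb F_q$ and takes $c_k(\alpha)$
to $c_k(\bar\alpha)$. Hence if a point represented by $\tilde v\in\mathbb A^k$ extends the curve to a larger arc, the
reduction of $\tilde v$ satisfies \eqref{eq:ext}. Conversely, let $v$ satisfy \eqref{eq:ext} and let $\tilde v$ be any
lift of $v$. Every $k$ vectors among the curve and $\tilde v$ form a basis: if $\tilde v$ is not among them because the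
curve is an arc, otherwise by \eqref{eq:ext}. Moreover $\tilde v$ does not represent a point $c_k(\alpha)$ of the
curve: otherwise $v$ would be a multiple of $c_k(\bar\alpha)$, contrary to \eqref{eq:ext} with $s_1=\bar\alpha$
(recall $k\ge2$; we put $\bar\infty=\infty$).
\end{proof}

From now on we work over $\mathbb F_q$, and an \emph{extending vector} is a $v\in\mathbb F_q^k$ with
\eqref{eq:ext}. For a finite set $Z$ of field elements put $P_Z(X)=\prod_{z\in Z}(X-z)$. For
$v=(v_0,\dots,v_d)$ let $L$ be the linear functional on polynomials of degree $\le d$ with $L(X^i)=v_i$.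

\begin{lemma}\label{lem:L}
The vector $v$ is extending if and only if $L(P_S)\neq0$ for all $S\subset\mathbb F_q$ with $|S|\in\{d-1,d\}$.
\end{lemma}

\begin{proof}
Let $\Sigma\subset\mathbb F_q\cup\{\infty\}$ be the set of parameters $s_1,\dots,s_d$ in \eqref{eq:ext}, and
$S=\Sigma\setminus\{\infty\}$, so $|S|$ is $d$ or $d-1$, and every $S$ of these sizes occurs. The linear form
$v\mapsto\det(c_k(s_1),\dots,c_k(s_d),v)$ is nonzero, since the curve is an arc with $q+1>d$ points, and it vanishes
exactly on the span of the $d$ independent vectors $c_k(s_i)$. The linear form $v\mapsto L(P_S)$ is nonzero, because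
$P_S$ is monic, and it vanishes at $c_k(s)$ for $s\in S$, where its value is $P_S(s)$. If $\infty\in\Sigma$, it also
vanishes at $c_k(\infty)$, where its value is the coefficient of $X^d$ in $P_S$, because then $\deg P_S=d-1$. So the
two forms are proportional with a nonzero factor.
\end{proof}

\subsection{Divided differences}

For a function $g$ with values in a field, defined at least on the finite nonempty set $Z$, the \emph{divided
difference} is
\[
g[Z]=\sum_{z\in Z}\frac{g(z)}{P_Z'(z)} ,
\]
and $g[Z,x]=g[Z\cup\{x\}]$ for $x\notin Z$, and so on. It depends only on the set. Thus $g[x]=g(x)$ and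
$g[x,y]=(g(x)-g(y))/(x-y)$. Let $h_j$ denote the complete homogeneous symmetric polynomial of degree $j$, with
$h_j=0$ for $j<0$. We use four standard facts.

\begin{itemize}
\item[(D1)] $g[Z,x]-g[Z,x']=(x-x')\,g[Z,x,x']$ for $x\ne x'$ outside $Z$ (here $Z=\emptyset$ is allowed).
\item[(D2)] $X^r[Z]=h_{r-|Z|+1}(Z)$. In particular polynomials of degree $<|Z|-1$ have divided difference $0$, and a
polynomial of degree $\le|Z|-1$ has its coefficient of $X^{|Z|-1}$ as divided difference.
\item[(D3)] Let $I_Z$ be the interpolation polynomial of $g$ on $Z$, $\deg I_Z<|Z|$ (with $I_\emptyset=0$). Then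
$g(x)=I_Z(x)+P_Z(x)\,g[Z,x]$ for $x\notin Z$.
\item[(D4)] For $g_w(x)=1/(w-x)$ with $w\notin Z$ we have $g_w[Z]=1/P_Z(w)$.
\end{itemize}

\begin{proof}[Proofs]
(D4) is the partial fraction expansion $1/P_Z(w)=\sum_z 1/\bigl(P_Z'(z)(w-z)\bigr)$. Taking $w$ to be an
indeterminate and expanding in powers of $w^{-1}$, with $1/P_Z(w)=w^{-|Z|}\sum_jh_j(Z)w^{-j}$ on the left and
$\sum_rX^r[Z]w^{-r-1}$ on the right, we get (D2). For (D1) compare coefficients: that of $g(z)$, $z\in Z$, is
$\frac1{P_Z'(z)}\bigl(\frac1{z-x}-\frac1{z-x'}\bigr)=\frac{x-x'}{P_Z'(z)(z-x)(z-x')}$ on both sides, and those of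
$g(x)$ and $g(x')$ are $1/P_Z(x)$ and $-1/P_Z(x')$ on both sides. For (D3), $g-I_Z$ vanishes on $Z$, so
$(g-I_Z)[Z,x]=(g(x)-I_Z(x))/P_Z(x)$, while $I_Z[Z,x]=0$ by (D2).
\end{proof}

\subsection{The complementary form}

Put $n=q-d=q+1-k$, so $1\le n\le q-1$. Since the Vandermonde matrix $(a^i)_{a\in\mathbb F_q,\,0\le i\le q-1}$ is
invertible and $d\le q-1$, every $v\in\mathbb F_q^k$ can be written
\begin{equation}\label{eq:vg}
v_i=\sum_{a\in\mathbb F_q}g(a)a^i\qquad(0\le i\le d)
\end{equation}
for some function $g:\mathbb F_q\to\mathbb F_q$. Passing to complements turns the values $L(P_S)$ into divided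
differences of $g$.

\begin{lemma}\label{lem:g}
The vector $v$ is extending if and only if
\begin{equation}\label{eq:star}
g[U]\ne0\quad\text{for all }U\subset\mathbb F_q\text{ with }|U|\in\{n,n+1\}.
\end{equation}
\end{lemma}

\begin{proof}
Let $S\subset\mathbb F_q$ with $|S|\in\{d-1,d\}$ and $U=\mathbb F_q\setminus S$, so $|U|\in\{n+1,n\}$.
Differentiating $P_SP_U=X^q-X$ and evaluating at $a\in U$ gives $P_S(a)P_U'(a)=-1$. By \eqref{eq:vg},
$L(P_S)=\sum_{a\in\mathbb F_q}g(a)P_S(a)=\sum_{a\in U}g(a)P_S(a)=-g[U]$. Now use Lemma~\ref{lem:L}.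
\end{proof}

\begin{remark}\label{rem:dual}
Condition \eqref{eq:star} says that the $q+2$ vectors
\[
(1,x,\dots,x^{n-1},g(x))\ \ (x\in\mathbb F_q),\qquad (0,\dots,0,1,0),\qquad(0,\dots,0,0,1)
\]
form an arc in $\mathbb F_q^{\,n+1}$. Indeed the determinant of $n+1$ vectors of the first kind is the Vandermonde
determinant of their parameters times $g[U]$, $|U|=n+1$ (expand along the last column). With $n$ of the first kind
and $(0,\dots,0,1,0)$ it is, up to sign, a Vandermonde determinant times $g[U]$, $|U|=n$. The remaining determinants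
are, up to sign, Vandermonde determinants. Here $n+1=q+2-k$, and $k\mapsto q+2-k$ exchanges $3$ and $q-1$.
\end{remark}

\section{Small $k$: a degree count}\label{sec:small}

Let $v$ be an extending vector and $S\subset\mathbb F_q$, $|S|=d-1$. Then $L(P_S)\ne0$, so there is a unique
$t\in\mathbb F_q$ with $L((X-t)P_S)=0$, namely $t=L(XP_S)/L(P_S)$. If $t\notin S$, then $P_{S\cup\{t\}}=(X-t)P_S$
contradicts Lemma~\ref{lem:L}. So
\begin{equation}\label{eq:double}
\text{for every $S\subset\mathbb F_q$ with $|S|=d-1$ there is $t\in S$ with } L\bigl((X-t)P_S\bigr)=0 .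
\end{equation}
In words: $L$ vanishes on a product with one double root. For $d=1$ this is absurd, because $S=\emptyset$. For $d=2$
and $S=\{s\}$ it reads $v_2-2sv_1+s^2v_0=0$ for all $s\in\mathbb F_q$. A polynomial of degree at most $2$ with
$q\ge k=3$ zeros is zero, so $v_0=v_2=0$ and $2v_1=0$. If $q$ is odd, then $v=0$, a contradiction; if $q$ is even, $v$
is a multiple of the vector $(0,1,0)^T$ met in the introduction. The general case is the same count in $d-1$
variables.

\begin{proposition}\label{prop:small}
Let $2\le k\le(q+3)/2$. If $k\ne3$ or $q$ is odd, there is no extending vector. If $q\ge4$ is even and $k=3$, every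
extending vector is a nonzero multiple of $(0,1,0)^T$.
\end{proposition}

\begin{proof}
The cases $d=1$ and $d=2$ were treated above; an extending vector is nonzero by \eqref{eq:ext}. Let $d\ge3$, suppose
that $v$ is an extending vector, and consider the polynomial
\[
Q(x_1,\dots,x_{d-1})=\prod_{i=1}^{d-1}L\Bigl((X-x_i)\prod_{j=1}^{d-1}(X-x_j)\Bigr),
\]
where $L$ acts on powers of $X$. By \eqref{eq:double} it vanishes at all tuples of distinct elements of
$\mathbb F_q$. The variable $x_i$ has degree at most $2$ in the $i$-th factor and at most $1$ in each of the others,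
so $\deg_{x_i}Q\le2+(d-2)=d$. The product $Q\cdot\prod_{i<j}(x_j-x_i)$ vanishes on all of $\mathbb F_q^{d-1}$ and
has degree at most $d+(d-2)=2d-2\le q-1$ in each variable; here $k\le(q+3)/2$ is used. Such a polynomial is zero.
Hence some factor of $Q$ is the zero polynomial, and since permuting the variables permutes the factors,
$L\bigl((X-x_1)^2P\bigr)=0$ identically, with $P=\prod_{j=2}^{d-1}(X-x_j)$ of degree $d-2$. The coefficients of
$x_1^2$ and $x_1^0$ give
\[
L(P)=0,\qquad L(X^2P)=0
\]
identically in $x_2,\dots,x_{d-1}$. The coefficients of $P$ are, up to sign, the elementary symmetric polynomials,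
which are linearly independent. So $v_i=0$ for $0\le i\le d-2$ and for $2\le i\le d$. As $d\ge3$, these ranges cover
$0,\dots,d$, and $v=0$ contradicts \eqref{eq:ext}.
\end{proof}

\section{The first two complementary cases}\label{sec:hand}

In Sections~\ref{sec:hand}--\ref{sec:three}, up to the proof of Theorem~\ref{thm:main}, we let $k>(q+3)/2$, that is,
$n<(q-1)/2$. We assume that $g$ satisfies \eqref{eq:star} and look for a contradiction.

\paragraph{$n=1$.} Condition \eqref{eq:star} says that $g$ has no zero and that $g(x)\ne g(y)$ for $x\ne y$. So $g$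
is an injective map from $\mathbb F_q$ to its nonzero elements, which is impossible.

\paragraph{$n=2$, $q$ odd.} Fix $a\in\mathbb F_q$. By \eqref{eq:star} the values $g[a,x]$, $x\ne a$, are nonzero,
and they are distinct because $g[a,x]-g[a,x']=(x-x')g[a,x,x']$. There are $q-1$ of them, so they are \emph{all} the
nonzero elements. Fix $y\neq a$. Then $g[a,y]-0$ and the differences $g[a,y]-g[a,x]$, $x\ne a,y$, are also all the
nonzero elements of $\mathbb F_q$, whose product is $-1$:
\[
g[a,y]\prod_{x\ne a,y}(y-x)\,g[a,y,x]=-1 .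
\]
Likewise $\prod_{x\ne y}(y-x)=-1$, so $\prod_{x\ne a,y}(y-x)=-1/(y-a)$, and therefore
\begin{equation}\label{eq:n2}
g[a,y]\prod_{x\ne a,y}g[a,y,x]=y-a .
\end{equation}
The left side is symmetric in $a$ and $y$, the right side antisymmetric. Hence $2(y-a)=0$, a contradiction for odd $q$.

\medskip
For even $q$ there is no contradiction in \eqref{eq:n2}, and $g(x)=x^2$ does satisfy \eqref{eq:star} with $n=2$; this
is the excluded case $k=q-1$. So from now on we also assume
\begin{equation}\label{eq:range}
n\ge3,\qquad N:=n-1\ge2,\qquad 2N\le q-4,\qquad 2N\le q-5\ \text{ if $q$ is odd,}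
\end{equation}
where the upper bounds restate $n<(q-1)/2$.

\section{The key identities}\label{sec:key}

For general $n$ we replace the base point $a$ of Section~\ref{sec:hand} by an $N$-set $T\subset\mathbb F_q$. For
$x\notin T$ put $\theta_T(x)=g[T,x]$. By \eqref{eq:star} and (D1),
\begin{equation}\label{eq:theta}
\theta_T(x)\neq0,\qquad \theta_T(x)-\theta_T(x')=(x-x')\,g[T,x,x']\ne0\quad(x\ne x').
\end{equation}
So these are $q-N$ distinct nonzero values. They no longer exhaust $\mathbb F_q\setminus\{0\}$. Let $M_T$ be the set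
of the $N-1$ missing nonzero elements and $\mu_T(Z)=\prod_{\tau\in M_T}(Z-\tau)$. The product formula of
Section~\ref{sec:hand} now contains the unknown polynomial $\mu_T$.

\begin{lemma}\label{lem:mu}
Let $|T|=N$, $y\notin T$ and $U=T\cup\{y\}$. Then
\begin{equation}\label{eq:mu}
\mu_T(g[U])=P_T(y)\,G(U),\qquad G(U):=\Bigl(g[U]\prod_{x\in\mathbb F_q\setminus U}g[U,x]\Bigr)^{-1}.
\end{equation}
\end{lemma}

\begin{proof}
By definition $Z\,\mu_T(Z)\prod_{x\notin T}(Z-\theta_T(x))=Z^q-Z$. The derivative at $Z=\theta_T(y)=g[U]$ is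
\[
g[U]\,\mu_T(g[U])\prod_{x\notin U}(y-x)\,g[U,x]=-1,
\]
by \eqref{eq:theta}. Since $\prod_{x\ne y}(y-x)=-1$, we have $\prod_{x\notin U}(y-x)=-1/P_T(y)$.
\end{proof}

The point is that $G(U)$ depends only on $U$, not on the way $U$ is split into $T$ and $y$. For $N=1$ one would have
$\mu_T=1$, and \eqref{eq:mu} would be \eqref{eq:n2}. For $N\ge2$ there are two kinds of unknowns to eliminate, the
polynomials $\mu_T$ and the numbers $G(U)$.

\emph{Eliminating $\mu_T$.} The polynomial $\mu_T$ is monic of degree $N-1$, so its divided difference over any $N$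
points is $1$. We therefore fix $Y\subset\mathbb F_q$ with $|Y|=2N$, take $T\subset Y$, $|T|=N$, and use the $N$ points
$\theta_T(y)$, $y\in Y\setminus T$. For later use we take the divided difference of $Z^r\mu_T(Z)$ for every $r\ge0$.
Define $H_r(T)$ by
\begin{equation}\label{eq:H}
\sum_{r\ge0}H_r(T)\zeta^r=\frac{\prod_{\tau\in M_T}(1-\tau\zeta)}{\prod_{u\in Y\setminus T}(1-\theta_T(u)\zeta)},
\qquad\text{so } H_0(T)=1 .
\end{equation}

\begin{lemma}\label{lem:rel}
For $T\subset Y$ with $|T|=N$, for $U\subset Y$ with $|U|=N+1$, and for $r\ge0$, put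
\[
R(T)=\prod_{u\in Y\setminus T}\frac1{P_T(u)},\qquad
K(U)=(-1)^{N-1}G(U)\prod_{z\in Y\setminus U}\frac1{P_U(z)\,g[U,z]} .
\]
Then
\begin{equation}\label{eq:rel}
\sum_{y\in Y\setminus T}K(T\cup\{y\})\,g[T\cup\{y\}]^{\,r}=R(T)\,H_r(T).
\end{equation}
\end{lemma}

\begin{proof}
Let $E=Y\setminus T$ and let $e_j$ be the elementary symmetric polynomials. Since
$Z^r\mu_T(Z)=\sum_j(-1)^je_j(M_T)Z^{r+N-1-j}$, its divided difference over the $N$ points $\theta_T(y)$, $y\in E$, is
$\sum_j(-1)^je_j(M_T)\,h_{r-j}(\theta_T(E))=H_r(T)$ by (D2). Hence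
\[
\sum_{y\in E}\frac{\mu_T(\theta_T(y))\,\theta_T(y)^r}{\prod_{z\in E\setminus\{y\}}(\theta_T(y)-\theta_T(z))}=H_r(T).
\]
For $y\in E$ write $U=T\cup\{y\}$. By \eqref{eq:mu} the numerator is $P_T(y)G(U)g[U]^r$, and by \eqref{eq:theta} the
denominator is $\prod_{z\in E\setminus\{y\}}(y-z)g[U,z]$. Multiplying by
$R(T)=P_T(y)^{-1}\prod_{z\in E\setminus\{y\}}P_T(z)^{-1}$ and using $(y-z)P_T(z)=-P_U(z)$, we turn the summand into
\[
G(U)g[U]^r\prod_{z\in E\setminus\{y\}}\frac{-1}{P_U(z)\,g[U,z]}=K(U)\,g[U]^r,
\]
because $E\setminus\{y\}=Y\setminus U$ has $N-1$ elements.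
\end{proof}

\emph{Eliminating $K(U)$.} The factor $R(T)$ was chosen so that the coefficients in \eqref{eq:rel} depend only on
$U$. Any linear combination over $T$ in which each $U$ cancels leaves a relation between the $R(T)H_r(T)$ alone.

\begin{proposition}\label{prop:lambda}
Let $\lambda$ be an $\mathbb F_q$-valued function on the $N$-subsets of $Y$ such that
\begin{equation}\label{eq:lambda}
\sum_{y\in U}\lambda(U\setminus\{y\})=0\quad\text{for every $(N+1)$-subset $U\subset Y$.}
\end{equation}
Then $\sum_T\lambda(T)R(T)H_r(T)=0$ for all $r\ge0$.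
\end{proposition}

\begin{proof}
By \eqref{eq:rel} the sum is $\sum_UK(U)g[U]^r\sum_{y\in U}\lambda(U\setminus\{y\})=0$.
\end{proof}

Nonzero $\lambda$ exist in every characteristic, because \eqref{eq:lambda} consists of $\binom{2N}{N+1}$ equations in
$\binom{2N}N>\binom{2N}{N+1}$ unknowns. We use two kinds: alternating signs on transversals of pairs
(Section~\ref{sec:five}), and, in characteristic $p=2,3$, the indicator function of the sets $T$ containing a fixed
$(N+1-p)$-set $A\subset Y$. The latter satisfies \eqref{eq:lambda}: for $U\supset A$ with $|U|=N+1$ the sum in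
\eqref{eq:lambda} is $|U\setminus A|=p=0$, and for other $U$ it has no nonzero terms.

For $r\ge1$ we need $H_r(T)$ in terms of $g$. Let $B=\mathbb F_q\setminus Y$. Since
$\mathbb F_q=\{0\}\sqcup\theta_T(Y\setminus T)\sqcup\theta_T(B)\sqcup M_T$ and
$\prod_{c\in\mathbb F_q}(1-c\zeta)=1-\zeta^{q-1}$, we can replace the numerator in \eqref{eq:H} and get
\begin{equation}\label{eq:gen}
\sum_rH_r(T)\zeta^r\equiv\prod_{u\in Y\setminus T}(1-\theta_T(u)\zeta)^{-2}\prod_{x\in B}(1-\theta_T(x)\zeta)^{-1}
\pmod{\zeta^{q-1}} .
\end{equation}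

\section{Characteristic at least five, and small $N$ in characteristic three}\label{sec:five}

In this section $q$ is odd, and only the relation with $r=0$, $H_0=1$, is used.

\subsection{A polynomial vanishing at distinct arguments}

Let $Y=\{a_1,b_1,\dots,a_N,b_N\}$ consist of $2N$ distinct elements of $\mathbb F_q$. Call $T\subset Y$ a
\emph{transversal} if it contains exactly one element of each pair $\{a_i,b_i\}$; then $t_i$ denotes the element of
the $i$-th pair in $T$ and $u_i$ the other one. Put
\[
\lambda(T)=(-1)^{\#\{i:\,b_i\in T\}}\text{ for transversals},\qquad \lambda(T)=0\text{ otherwise.}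
\]
If some $U\setminus\{y\}$, $|U|=N+1$, is a transversal, then $U$ meets all pairs and contains exactly one full pair;
exactly two of the sets $U\setminus\{y\}$ are then transversals, with opposite signs. So \eqref{eq:lambda} holds.

Let $V(z_1,\dots,z_m)=\prod_{i<j}(z_j-z_i)$, and write $V(t,u)=V(t_1,\dots,t_N,u_1,\dots,u_N)$. Then
$V(t,u)=V(t)V(u)\prod_{i,j}(u_j-t_i)=V(t)V(u)/R(T)$, and $V(t,u)=\lambda(T)V(a,b)$, since $(t,u)$ arises from $(a,b)$
by exchanging $a_i$ and $b_i$ for each $b_i\in T$. Hence $\lambda(T)R(T)=V(t)V(u)/V(a,b)$, and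
Proposition~\ref{prop:lambda} with $r=0$ gives the following lemma, since the distinct elements $a_i,b_i$ were
arbitrary.

\begin{lemma}\label{lem:Phi}
If \eqref{eq:star} holds, the polynomial
\[
\Phi(a_1,b_1,\dots,a_N,b_N)=\sum_{T\text{ transversal}}V(t)V(u)
\]
vanishes at all $2N$-tuples of distinct elements of $\mathbb F_q$.\hfill$\square$
\end{lemma}

\begin{example}\label{ex:N2}
For $N=1$ we would have $\Phi=2$, which is the argument of Section~\ref{sec:hand}. For $N=2$,
\[
\Phi=2(a_2-a_1)(b_2-b_1)+2(b_2-a_1)(a_2-b_1)=4a_1b_1+4a_2b_2-2(a_1+b_1)(a_2+b_2).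
\]
As a polynomial in $b_2$ it has degree at most $1$, and the coefficient of $b_2$ is $2(2a_2-a_1-b_1)$. It vanishes for
$q-3\ge2$ values of $b_2$, so $2a_2=a_1+b_1$ for all distinct $a_1,b_1,a_2$; two values of $a_2$ give a contradiction.
Note that in characteristic $3$ the polynomial $\Phi$ is the elementary symmetric polynomial $e_2(a_1,b_1,a_2,b_2)$.
\end{example}

In general we must show that $\Phi$ cannot vanish at all distinct arguments. In each variable, $\Phi$ has degree at
most $N-1$, because in each term the variable enters only one of $V(t)$ and $V(u)$.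

\subsection{Characteristic three with $N\le3$}

\begin{proposition}\label{prop:three-small}
Condition \eqref{eq:star} cannot hold if $p=3$ and $N\in\{2,3\}$.
\end{proposition}

\begin{proof}
By \eqref{eq:range}, $q\ge2N+5\ge9$. Multiply $\Phi$ by the Vandermonde polynomial in all $2N$ variables. The product
vanishes on $\mathbb F_q^{2N}$ and has degree at most $(N-1)+(2N-1)=3N-2\le7\le q-1$ in each variable, so it is the
zero polynomial, and $\Phi=0$. But the coefficient of $\prod_i(a_ib_i)^{i-1}$ in $\Phi$ is $2^N\ne0$: each of the $2^N$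
terms $V(t)V(u)$ contains $\prod_it_i^{i-1}\prod_iu_i^{i-1}$ with coefficient $1$.
\end{proof}

\subsection{Characteristic at least five}

For large $N$ the degree $3N-2$ may exceed $q-1$. Instead we multiply $\Phi$ by a monomial and antisymmetrize over
all $2N$ variables. If the total degree is exactly that of the Vandermonde polynomial, the result is a constant times
that polynomial, and the constant must be zero.

Order the variables as $x=(a_1,b_1,\dots,a_N,b_N)$. The polynomial $\Phi$ is the reduction of the polynomial with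
integer coefficients given by the same formula; write the latter as $\sum_ec(e)x^e$ with $c(e)\in\mathbb Z$.
Expanding the Vandermonde determinants,
\begin{equation}\label{eq:Phiexp}
\Phi=\sum_{\pi,\rho}\operatorname{sgn}\pi\operatorname{sgn}\rho\prod_{i=1}^N
\bigl(a_i^{\pi(i)}b_i^{\rho(i)}+a_i^{\rho(i)}b_i^{\pi(i)}\bigr),
\end{equation}
where $\pi,\rho$ run over the bijections $\{1,\dots,N\}\to\{0,\dots,N-1\}$, with signs relative to $i\mapsto i-1$. So
every exponent vector $e$ with $c(e)\neq0$ takes each of the values $0,\dots,N-1$ exactly twice. Let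
\[
m_{a_i}=i-1,\qquad m_{b_i}=i\qquad(1\le i\le N).
\]
Call $e$ \emph{admissible} if it takes each of $0,\dots,N-1$ exactly twice and the entries of $e+m$ are
$0,1,\dots,2N-1$ in some order; let $\varepsilon(e)$ be the sign of this arrangement.

\begin{lemma}\label{lem:alt}
If \eqref{eq:star} holds, then $\sum_{e\text{ admissible}}\varepsilon(e)c(e)=0$ in $\mathbb F_q$.
\end{lemma}

\begin{proof}
Let $\operatorname{Alt}f=\sum_{\tau}\operatorname{sgn}(\tau)f(x_{\tau(1)},\dots,x_{\tau(2N)})$, summed over all
permutations $\tau$ of the $2N$ indices. By Lemma~\ref{lem:Phi}, $\operatorname{Alt}(\Phi x^m)$ vanishes at tuples of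
distinct elements. On the other hand, let $c(e)\ne0$. Then $\operatorname{Alt}(x^{e+m})=\det\bigl(x_i^{(e+m)_j}\bigr)$
is zero if two entries of $e+m$ coincide. If the entries are distinct, they are $2N$ distinct nonnegative integers
with sum
\[
\sum e+\sum m=N(N-1)+\sum_{i=1}^N(2i-1)=2N^2-N=0+1+\dots+(2N-1),
\]
so they are $0,\dots,2N-1$, and the determinant is $\varepsilon(e)V(x)$. Hence
$\operatorname{Alt}(\Phi x^m)=\bigl(\sum\varepsilon(e)c(e)\bigr)V(x)$, and $V$ is nonzero at distinct arguments, which
exist since $2N\le q$.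
\end{proof}

It remains to compute this sum as an integer. We first find the admissible $e$. The exponent vector $m$ is constant on
the blocks
\[
J_0=\{a_1\},\qquad J_i=\{b_i,a_{i+1}\}\ (1\le i\le N-1),\qquad J_N=\{b_N\},
\]
with value $i$ on $J_i$.

\begin{lemma}\label{lem:adm}
The admissible $e$ are exactly the vectors $e^s$, $s\subseteq\{1,\dots,N-1\}$, obtained from
$e_{a_i}=e_{b_i}=i-1$ $(1\le i\le N)$ by exchanging the entries at $b_i$ and $a_{i+1}$ for each $i\in s$. Moreover
$\varepsilon(e^s)=(-1)^{|s|}\varepsilon(e^\emptyset)$.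
\end{lemma}

\begin{proof}
Let $e$ be admissible. The entry $2N-1$ of $e+m$ can only be $N+(N-1)$, so $e_{b_N}=N-1$. We claim that $e$ takes the
two values $i-1,i$ on $J_i$, for $i=N-1,N-2,\dots,1$. Suppose this holds for all $J_j$ with $i<j\le N-1$. The values of
$e$ used so far are $N-1$ at $b_N$ and $j-1,j$ on each such $J_j$; so the values still to be placed are $i$ once and
each smaller value twice. The entries of $e+m$ used so far are $2i+1,\dots,2N-1$, so $0,\dots,2i$ remain, and the free
positions have $m\le i$. The entry $2i$ requires $m=i$ and $e=i$. Then no value $i$ of $e$ is left, so the entry $2i-1$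
requires $m=i$ and $e=i-1$. This proves the claim for $J_i$. After all steps only the value $0$ is left for $a_1$. So
$e_{a_1}=0$, $e_{b_N}=N-1$, and on each $J_i$ the values $i-1,i$ occur in one of two orders, the order
$e_{b_i}=i-1$, $e_{a_{i+1}}=i$ being that of $e^\emptyset$. Hence $e=e^s$ for some $s$. Conversely each $e^s$ is
admissible, since the entries of $e^s+m$ are $0$ at $a_1$, $2N-1$ at $b_N$, and $2i-1,2i$ in some order on $J_i$. Each
exchange transposes two entries of $e+m$, because $m$ is constant on $J_i$; this gives the sign.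
\end{proof}

\begin{lemma}\label{lem:coef}
We have $c(e^s)=(-1)^{|s|}2^{N-|s|}$.
\end{lemma}

\begin{proof}
Write $\alpha_i,\beta_i$ for the exponents of $a_i,b_i$ in $e=e^s$. By \eqref{eq:Phiexp}, $c(e)$ is the sum of
$\operatorname{sgn}\pi\operatorname{sgn}\rho$ over all ways to choose, for each $i$, one of
$(\pi(i),\rho(i))=(\alpha_i,\beta_i)$ and $(\pi(i),\rho(i))=(\beta_i,\alpha_i)$ such that $\pi$ and $\rho$ are
bijections; both choices count even if $\alpha_i=\beta_i$. Consider the graph on the vertices $0,\dots,N-1$ in which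
the index $i$ is an edge joining $\alpha_i$ and $\beta_i$. Every vertex has degree $2$, where a loop counts twice. The
choice for $i$ orients the edge from $\pi(i)$ to $\rho(i)$, and $\pi,\rho$ are bijections iff every vertex is the tail
of one edge and the head of one edge.

We determine the graph. We have $\alpha_j=j-2$ if $j-1\in s$ and $\alpha_j=j-1$ otherwise; $\beta_j=j$ if $j\in s$ and
$\beta_j=j-1$ otherwise. So an index $j$ with $j-1,j\notin s$ is a loop at $j-1$. Let $i,i+1,\dots,i+\ell-1$ be a
maximal run of consecutive elements of $s$. The indices $i,\dots,i+\ell$ give the $\ell+1$ edges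
\[
\{i-1,i\},\qquad \{i+j-2,\,i+j\}\ (1\le j\le\ell-1),\qquad\{i+\ell-2,\,i+\ell-1\}
\]
on the $\ell+1$ vertices $i-1,\dots,i+\ell-1$. The middle edges join vertices at distance $2$ and form two paths,
through the values of either parity; the first edge joins their lower ends and the last edge their upper ends. So these
edges form one cycle of length $\ell+1$ (a double edge if $\ell=1$). Different runs use different indices and different
vertices, and all indices are now accounted for. The number of components is $N$ minus the sum of the run lengths, that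
is, $N-|s|$.

Each component has exactly two valid choices: the two orientations of the cycle, or the two choices at a loop. The
sign $\operatorname{sgn}\pi\operatorname{sgn}\rho$ is that of the permutation $\rho\pi^{-1}$, which maps the tail of
each edge to its head. It acts on a component with $\ell+1$ vertices as an $(\ell+1)$-cycle, of sign $(-1)^\ell$, and
trivially on loops. So every valid choice has sign $(-1)^{|s|}$.
\end{proof}

\begin{proposition}\label{prop:five}
Condition \eqref{eq:star} cannot hold if $p\ge5$ (and $N\ge2$, as in \eqref{eq:range}).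
\end{proposition}

\begin{proof}
Suppose it holds. By Lemmas~\ref{lem:alt}, \ref{lem:adm} and~\ref{lem:coef}, in $\mathbb F_q$,
\[
0=\sum_{s\subseteq\{1,\dots,N-1\}}(-1)^{|s|}\cdot(-1)^{|s|}2^{N-|s|}=2\,(2+1)^{N-1}=2\cdot3^{N-1},
\]
which is nonzero for $p\ge5$.
\end{proof}

For $N=2$ this is visible in Example~\ref{ex:N2}: the admissible monomials are $a_2b_2$, with coefficient $4$, and
$b_1b_2$, with coefficient $-2$ and opposite sign $\varepsilon$; the sum is $4+2=6$. The number $2\cdot3^{N-1}$ also
shows why $p=2$ and $p=3$ need something else. In characteristic $2$ the polynomial $\Phi$ is zero, as $T$ and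
$Y\setminus T$ give the same term. In these characteristics the indicator weights $\lambda$ and the relations with
$r\ge1$ take over.

\section{Two tools for small characteristic}\label{sec:tools}

With the indicator weight, $T$ consists of $A$ and a few elements of $D=Y\setminus A$. The following lemma removes
$A$ from the divided differences that appear. It holds for every function $g$ on $\mathbb F_q$; condition
\eqref{eq:star} is not needed.

\begin{lemma}\label{lem:merge}
Let $A,D\subset\mathbb F_q$ be disjoint with $|A|<|D|$, let $x\notin A\cup D$, and put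
$\omega_f=P_A(f)/P_D'(f)$ for $f\in D$. Then
\[
\sum_{f\in D}\omega_f\,g[A,f,x]=g[D,x].
\]
\end{lemma}

\begin{proof}
Let $\varphi(z)=g[A,z]$ for $z\notin A$ and $g_0=g-I_A$. By (D3), $g_0=P_A\varphi$ outside $A$. By (D1),
$g[A,f,x]=(\varphi(f)-\varphi(x))/(f-x)$, so the sum is
\[
\sum_{f\in D}\frac{g_0(f)}{P_D'(f)(f-x)}-\varphi(x)\sum_{f\in D}\frac{P_A(f)}{P_D'(f)(f-x)} .
\]
Since $\deg P_A<|D|$, (D2) gives $0=P_A[D,x]=\sum_f\frac{P_A(f)}{P_D'(f)(f-x)}+\frac{P_A(x)}{P_D(x)}$. So the second
term is $+\varphi(x)P_A(x)/P_D(x)=g_0(x)/P_D(x)$, and the total is $g_0[D,x]$. Finally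
$g_0[D,x]=g[D,x]-I_A[D,x]=g[D,x]$, since $I_A$ has degree less than $|A|<|D|$ or is $0$.
\end{proof}

The second tool gives the contradiction at the end, when $g$ is known to be a polynomial of small degree. For a
finite set $U\subset\mathbb F_q$ write $s(U)=\sum_{u\in U}u$.

\begin{lemma}\label{lem:sums}
Let $2\le m<(q+3)/2$, and $m\ge3$ if $q$ is even. Then every $c\in\mathbb F_q$ is the sum of an $m$-subset of
$\mathbb F_q$.
\end{lemma}

\begin{proof}
Suppose not. Then $c-s(C)\in C$ for every $(m-1)$-subset $C$. Let $|C_0|=m-2$ and $w=c-s(C_0)$. Taking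
$C=C_0\cup\{x\}$ we see that each of the $q-m+2$ elements $x\notin C_0$ satisfies $w-x\in C_0$ or $w=2x$. If $q$ is
odd, $w=2x$ for at most one $x$, so at least $q-m+1$ elements $x$ have $w-x\in C_0$; hence $q-m+1\le m-2$, contrary to
$m<(q+3)/2$. If $q$ is even and $w\ne0$, then $w=2x$ never holds, so $q-m+2\le m-2$, again a contradiction. So $q$ is
even and $w=0$, that is, $s(C_0)=c$, for every $(m-2)$-subset $C_0$. As $1\le m-2<q$, exchanging one element of $C_0$
gives a contradiction.
\end{proof}

\section{Characteristic two}\label{sec:two}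

\begin{proposition}\label{prop:two}
Condition \eqref{eq:star} cannot hold if $p=2$ (and $N\ge2$, as in \eqref{eq:range}).
\end{proposition}

\begin{proof}
Suppose it holds. We first derive a relation that is linear in $g$. Let $Y=A\sqcup D$ with $|A|=N-1$, $|D|=N+1$, let
$B=\mathbb F_q\setminus Y$, and let $\lambda(T)=1$ if $A\subset T$ and $\lambda(T)=0$ otherwise; it satisfies
\eqref{eq:lambda}. The sets that matter are $T=A\cup\{f\}$, $f\in D$. Since
$\prod_{u\in D\setminus\{f\}}(u-f)=P_D'(f)$ in characteristic $2$,
\[
R(T)=\prod_{u\in D\setminus\{f\}}\frac1{P_A(u)(u-f)}=\frac{\omega_f}{\prod_{u\in D}P_A(u)},\qquad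
\omega_f=\frac{P_A(f)}{P_D'(f)} .
\]
For $r=0$ the relation is $\sum_f\omega_f=P_A[D]=0$, which holds anyway by (D2). For $r=1$, \eqref{eq:gen} gives
\[
H_1(T)=2\sum_{u\in Y\setminus T}\theta_T(u)+\sum_{x\in B}\theta_T(x)=\sum_{x\in B}g[A,f,x]
\]
($q-1>1$ by \eqref{eq:range}). Proposition~\ref{prop:lambda} and Lemma~\ref{lem:merge} yield
\begin{equation}\label{eq:two}
\sum_{x\in B}g[D,x]=0 .
\end{equation}

Now fix $D$. In \eqref{eq:two}, $A$ may be any $(N-1)$-subset of $\mathbb F_q\setminus D$, with $B$ as its complement
there. Here $|A|=N-1\ge1$ and $|B|=q-2N\ge4$. Given $a\neq b$ outside $D$, choose $A$ with $a\in A$, $b\in B$; comparing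
\eqref{eq:two} before and after exchanging $a$ and $b$ gives $g[D,a]=g[D,b]$. So $g[D,x]=\eta$ is constant for
$x\notin D$. By (D3), $g=I_D+\eta P_D$ on $\mathbb F_q$, a polynomial of degree at most $N+1=n$, say
$g=\alpha x^n+\beta x^{n-1}+\cdots$. By (D2) and \eqref{eq:star}, $g[U]=\alpha\ne0$ for $|U|=n+1$, and
$g[U]=\alpha\,s(U)+\beta\neq0$ for all $|U|=n$. As $3\le n\le(q-2)/2$, Lemma~\ref{lem:sums} provides $U$ with
$|U|=n$ and $s(U)=-\beta/\alpha$, a contradiction.
\end{proof}

The assumption $N\ge2$ enters twice: $A$ must be nonempty for the exchange, and Lemma~\ref{lem:sums} needs $n\ge3$. For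
$n=2$ the function $g(x)=x^2$ shows that it cannot be dropped: $s(\{x,y\})=x+y$ is never $0$ for $x\ne y$ in
characteristic $2$.

\section{Characteristic three, $N\ge4$}\label{sec:three}

Let $p=3$ and $N\ge4$. By \eqref{eq:range}, $q\ge2N+5\ge13$. The approach is that of Section~\ref{sec:two}: derive a
relation between the values $g[D,x]$ alone, exchange elements of $A$ and $B$, and conclude that $g$ is a polynomial of
small degree. But the first useful relation is now quadratic.

\subsection{A quadratic relation}

Let $Y=A\sqcup D$ with $|A|=N-2$, $|D|=N+2$, let $B=\mathbb F_q\setminus Y$, and let $\lambda$ be the indicator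
function of the $T\supset A$. Put
\[
\omega_f=\frac{P_A(f)}{P_D'(f)}\ (f\in D),\qquad \varphi(z)=g[A,z]\ (z\notin A),\qquad
y_x=g[D,x]\ (x\notin D),
\]
so that, by (D1), $\varphi[f,x]=g[A,f,x]$. For $C\subset\mathbb F_q\setminus D$ let
\[
\Sigma_1(C)=\sum_{x\in C}y_x,\qquad \Sigma_2(C)=\sum_{x\in C}y_x^2 .
\]

\begin{proposition}\label{prop:quad}
If \eqref{eq:star} holds, then $\bigl(\Sigma_1(B)-\Sigma_1(A)\bigr)^2+\Sigma_2(B)-\Sigma_2(A)=0$.
\end{proposition}

The proof uses two identities, which hold for every function $g$ on $Y$, without \eqref{eq:star}, and in every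
characteristic.

\begin{lemma}\label{lem:ids}
For $u\in D$ put $s_u=\sum_{f\in D\setminus\{u\}}\omega_f\,\varphi[u,f]$. With $u,f$ running over $D$,
\begin{align}
\sum_{u\neq f}\omega_u\,\varphi[u,f]&=\sum_{a\in A}g[D,a],\label{eq:i}\\
\sum_us_u^2+\sum_{u\ne f}\omega_u\omega_f\,\varphi[u,f]^2&=\sum_{a\in A}g[D,a]^2.\label{eq:ii}
\end{align}
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:quad}, given Lemma~\ref{lem:ids}]
The sets that matter are $T=A\cup\{f,f'\}$ with $f\ne f'$ in $D$. Put $E=Y\setminus T=D\setminus\{f,f'\}$, $|E|=N$.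
Since $\prod_{u\in E}(u-f)=(-1)^NP_D'(f)/(f-f')$, and likewise with $f,f'$ exchanged,
\[
R(T)=\prod_{u\in E}\frac1{P_A(u)(u-f)(u-f')}=-\frac{\omega_f\omega_{f'}(f-f')^2}{\prod_{u\in D}P_A(u)} .
\]
In characteristic $3$ we have $(1-\theta\zeta)^{-2}=(1-\theta\zeta)(1-\theta^3\zeta^3)^{-1}\equiv1-\theta\zeta$ modulo
$\zeta^3$. So by \eqref{eq:gen} (note $q-1\ge3$), $H_2(T)$ is the coefficient of $\zeta^2$ in
$\prod_{u\in E}(1-\theta_T(u)\zeta)\prod_{x\in B}(1-\theta_T(x)\zeta)^{-1}$, that is,
$H_2(T)=e_2(\theta_T(E))-e_1(\theta_T(E))\,h_1(\theta_T(B))+h_2(\theta_T(B))$. Twice $e_2$ is the square of the sum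
minus the sum of the squares, and twice $h_2$ is the square of the sum plus the sum of the squares. So
\[
2H_2(T)=\Bigl(\sum_{x\in B}\theta_T(x)-\sum_{u\in E}\theta_T(u)\Bigr)^2+\sum_{x\in B}\theta_T(x)^2-\sum_{u\in E}\theta_T(u)^2 .
\]
Proposition~\ref{prop:lambda} with $r=2$ says, after removing a nonzero constant factor and passing to ordered pairs,
\begin{equation}\label{eq:r2}
\sum_{f\ne f'}\omega_f\omega_{f'}(f-f')^2\cdot2H_2(A\cup\{f,f'\})=0 .
\end{equation}
By (D1), $(f-f')\theta_T(x)=\varphi[f,x]-\varphi[f',x]$ for $x\in B\cup E$. By (D2), $\sum_f\omega_f=P_A[D]=0$. For any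
function $\psi$ on a set $D_0\subset D$,
\begin{equation}\label{eq:var}
\sum_{f,f'\in D_0}\omega_f\omega_{f'}(\psi(f)-\psi(f'))^2
=2\Bigl(\sum_{f\in D_0}\omega_f\Bigr)\sum_{f\in D_0}\omega_f\psi(f)^2-2\Bigl(\sum_{f\in D_0}\omega_f\psi(f)\Bigr)^2 .
\end{equation}
We evaluate the three parts of \eqref{eq:r2}, using $-2=1$.

\emph{The square of the sums.} We have
$(f-f')\bigl(\sum_B\theta_T-\sum_E\theta_T\bigr)=\mathcal M(f)-\mathcal M(f')$, where
$\mathcal M(f)=\sum_{x\in B}\varphi[f,x]-\sum_{u\in D\setminus\{f\}}\varphi[f,u]$; the extra terms $\varphi[f,f']$ in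
$\mathcal M(f)$ and $\mathcal M(f')$ cancel. By \eqref{eq:var} with $D_0=D$ this part contributes
$\bigl(\sum_f\omega_f\mathcal M(f)\bigr)^2$. By Lemma~\ref{lem:merge} and \eqref{eq:i},
\[
\sum_f\omega_f\mathcal M(f)=\sum_{x\in B}g[D,x]-\sum_{u\ne f}\omega_f\varphi[f,u]=\Sigma_1(B)-\Sigma_1(A).
\]

\emph{The squares over $B$.} By \eqref{eq:var} with $D_0=D$ and Lemma~\ref{lem:merge}, they contribute
$\sum_{x\in B}\bigl(\sum_f\omega_f\varphi[f,x]\bigr)^2=\Sigma_2(B)$.

\emph{The squares over $E$.} Collect the terms with a given $u\in D$: here $f,f'$ run over $D_0=D\setminus\{u\}$, and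
$\sum_{f\ne u}\omega_f=-\omega_u$. By \eqref{eq:var} the sum of these squares over all $u$ is
$\sum_u\bigl(-2\omega_u\sum_{f\ne u}\omega_f\varphi[u,f]^2-2s_u^2\bigr)$, which equals the left side of \eqref{eq:ii},
that is, $\Sigma_2(A)$. It enters \eqref{eq:r2} with a minus sign.

Adding up gives the proposition.
\end{proof}

The relations with $r=0$ and $r=1$ would give nothing: up to a constant factor their left sides are
$\sum\omega_f\omega_{f'}(f-f')^2$ and $\sum\omega_f\omega_{f'}(f-f')(\mathcal M(f)-\mathcal M(f'))$, and both vanish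
because $\sum_f\omega_f=\sum_ff\omega_f=0$ by (D2).

\begin{proof}[Proof of Lemma~\ref{lem:ids}]
The idea is to check the identities on the functions $1/(w-x)$, whose divided differences are products. Both sides of
\eqref{eq:i} are linear in $g|_Y$. Both sides of \eqref{eq:ii} are the diagonal values of bilinear forms in
$(g,\tilde g)$, obtained by replacing each square by the product of the expression formed with $g$ and the same
expression formed with $\tilde g$. All coefficients lie in $\mathbb F_q$, so we may work over the field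
$\mathbb F_q(w_1,\dots,w_{2N},v_1,\dots,v_{2N})$ of rational functions. By the Cauchy determinant, the functions
$g_{w_i}(x)=1/(w_i-x)$ form a basis of the functions on $Y$, and so do the $g_{v_j}$. Hence it suffices to prove
\eqref{eq:i} for $g_w$, and the bilinear form of \eqref{eq:ii} for $(g_w,g_v)$, with independent indeterminates $w,v$.

By (D4), for $g=g_w$,
\[
\varphi[u,f]=\frac1{P_A(w)(w-u)(w-f)},\qquad g[D,a]=\frac1{P_D(w)(w-a)} .
\]
Since $|A|<|D|$, partial fractions give
\[
\kappa(w):=\frac{P_A(w)}{P_D(w)}=\sum_{u\in D}\frac{\omega_u}{w-u},\qquad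
\kappa'(w)=-\sum_{u\in D}\frac{\omega_u}{(w-u)^2} .
\]
With $\ell_A=P_A'/P_A=\sum_{a\in A}\frac1{w-a}$ and $\ell_D=P_D'/P_D=\sum_{u\in D}\frac1{w-u}$ we have
$\kappa'=\kappa(\ell_A-\ell_D)$.

\emph{Identity \eqref{eq:i}.} The left side is
\[
\frac1{P_A(w)}\sum_u\frac{\omega_u}{w-u}\Bigl(\ell_D(w)-\frac1{w-u}\Bigr)=\frac{\kappa\ell_D+\kappa'}{P_A}(w)
=\frac{\kappa\ell_A}{P_A}(w)=\frac{\ell_A(w)}{P_D(w)}=\sum_{a\in A}\frac1{P_D(w)(w-a)} .
\]

\emph{Identity \eqref{eq:ii}.} For $g=g_w$ we have
$s_u=\frac1{P_A(w)(w-u)}\bigl(\kappa(w)-\frac{\omega_u}{w-u}\bigr)$. Write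
$S_{ij}=\sum_u\frac{\omega_u}{(w-u)^i(v-u)^j}$. After multiplication by $P_A(w)P_A(v)$ the two parts of the left side
are
\begin{align*}
&\sum_u\frac1{(w-u)(v-u)}\Bigl(\kappa(w)-\frac{\omega_u}{w-u}\Bigr)\Bigl(\kappa(v)-\frac{\omega_u}{v-u}\Bigr)\\
&\qquad=\kappa(w)\kappa(v)\sum_u\frac1{(w-u)(v-u)}-\kappa(w)S_{12}-\kappa(v)S_{21}+\sum_u\frac{\omega_u^2}{(w-u)^2(v-u)^2},\\
&\sum_{u\ne f}\frac{\omega_u\omega_f}{(w-u)(w-f)(v-u)(v-f)}=S_{11}^2-\sum_u\frac{\omega_u^2}{(w-u)^2(v-u)^2} .
\end{align*}
The sums with $\omega_u^2$ cancel. Using $\frac1{(w-u)(v-u)}=\frac1{v-w}\bigl(\frac1{w-u}-\frac1{v-u}\bigr)$ we find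
\begin{gather*}
\sum_u\frac1{(w-u)(v-u)}=\frac{\ell_D(w)-\ell_D(v)}{v-w},\qquad S_{11}=\frac{\kappa(w)-\kappa(v)}{v-w},\\
S_{12}=\frac{S_{11}+\kappa'(v)}{v-w},\qquad S_{21}=\frac{-\kappa'(w)-S_{11}}{v-w} .
\end{gather*}
In the total, the terms containing $S_{11}$ add up to
$S_{11}\cdot\frac{-\kappa(w)+\kappa(v)}{v-w}+S_{11}^2=0$. There remains
\[
\frac{\kappa(w)\kappa(v)\bigl(\ell_D(w)-\ell_D(v)\bigr)+\kappa(v)\kappa'(w)-\kappa(w)\kappa'(v)}{v-w}
=\kappa(w)\kappa(v)\,\frac{\ell_A(w)-\ell_A(v)}{v-w}=\kappa(w)\kappa(v)\sum_{a\in A}\frac1{(w-a)(v-a)},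
\]
by $\kappa'=\kappa(\ell_A-\ell_D)$. Dividing by $P_A(w)P_A(v)$ gives
$\sum_{a\in A}\frac1{P_D(w)(w-a)}\cdot\frac1{P_D(v)(v-a)}$, which is the right side.
\end{proof}

\subsection{The contradiction}

\begin{lemma}\label{lem:almost}
If \eqref{eq:star} holds, then for every $(N+2)$-set $D\subset\mathbb F_q$ the function $x\mapsto y_x=g[D,x]$ on
$W=\mathbb F_q\setminus D$ is constant except for at most one point.
\end{lemma}

\begin{proof}
We have $|W|=q-N-2\ge N+3$, and Proposition~\ref{prop:quad} holds for every $(N-2)$-subset $A\subset W$ with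
$B=W\setminus A$.

\emph{Step 1: every $(N-1)$-subset $C\subset W$ on which $y$ is not constant satisfies
$\Sigma_1(C)=-\Sigma_1(W)$.} Choose $a,b\in C$ with $\delta:=y_a-y_b\ne0$, and put $A=C\setminus\{b\}$,
$B=W\setminus A$, so $a\in A$ and $b\in B$. Let $\sigma=\Sigma_1(B)-\Sigma_1(A)$. Exchanging $a$ and $b$ changes
$\sigma$ to $\sigma+2\delta=\sigma-\delta$ and changes $\Sigma_2(B)-\Sigma_2(A)$ by
$2(y_a^2-y_b^2)=-\delta(y_a+y_b)$. Subtracting the two instances of Proposition~\ref{prop:quad} we get
\[
0=-2\sigma\delta+\delta^2-\delta(y_a+y_b)=-2\delta(\sigma+y_b),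
\]
so $\sigma+y_b=0$. Since $\sigma=\Sigma_1(W)-2\Sigma_1(A)=\Sigma_1(W)+\Sigma_1(A)$, this is
$\Sigma_1(W)+\Sigma_1(C)=0$.

\emph{Step 2.} Let $y_a\neq y_b$ with $a,b\in W$. For distinct $c,c'\in W\setminus\{a,b\}$ choose
$C_0\subset W\setminus\{a,b,c,c'\}$ with $|C_0|=N-4$; this is where $N\ge4$ is used. Applying Step~1 to
$\{a,b,c\}\cup C_0$ and $\{a,b,c'\}\cup C_0$ we get $y_c=y_{c'}$. So $y$ has a constant value $\eta$ on
$W\setminus\{a,b\}$. One of $a,b$, say $a$, has $y_a\ne\eta$. Applying the same argument to $a$ and some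
$c\in W\setminus\{a,b\}$, we find that $y$ is constant on $W\setminus\{a,c\}$. This set contains $b$ and points of
value $\eta$, since $|W|\ge7$; so $y_b=\eta$.
\end{proof}

\begin{proposition}\label{prop:three}
Condition \eqref{eq:star} cannot hold if $p=3$ and $N\ge4$.
\end{proposition}

\begin{proof}
Suppose it holds, and fix one $D$. By Lemma~\ref{lem:almost} and (D3), there is a constant $\eta$ such that $g$ agrees
with the polynomial $\hat g=I_D+\eta P_D$ of degree at most $N+2$ except possibly at one point $x_0$; write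
$g=\hat g+c\,\mathbf 1_{x_0}$ with $\mathbf 1_{x_0}$ the indicator function. Suppose $c\ne0$, and take an $(N+2)$-set
$D'\ni x_0$. For $x\notin D'$, $\hat g[D',x]$ is the coefficient of $X^{N+2}$ in $\hat g$, by (D2), so
\[
g[D',x]=\text{const}+\frac{c}{P_{D'}'(x_0)\,(x_0-x)}
\]
takes pairwise distinct values at the $q-N-2>2$ points $x\notin D'$. This contradicts Lemma~\ref{lem:almost}
for $D'$. So $c=0$ and $g$ is a polynomial of degree at most $N+2=n+1$, say
$g=\alpha x^{n+1}+\beta x^n+\gamma x^{n-1}+\cdots$.

By (D2), $g[U]=\alpha s(U)+\beta$ for $|U|=n+1$, and this is never $0$. Since $n+1\le(q-1)/2$, Lemma~\ref{lem:sums}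
with $m=n+1$ forces $\alpha=0$. Then $g[U]=\beta s(U)+\gamma\ne0$ for all $|U|=n$, and Lemma~\ref{lem:sums} with $m=n$
forces $\beta=0$. But then $g[U]=0$ for $|U|=n+1$, contrary to \eqref{eq:star}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:red} we must show that there is no extending vector. For $k\le(q+3)/2$ this is
Proposition~\ref{prop:small}. For larger $k$ we have $n<(q-1)/2$, and by Lemma~\ref{lem:g} we must refute
\eqref{eq:star}. Section~\ref{sec:hand} does this for $n=1$ and for $n=2$ with $q$ odd; $n=2$ with $q$ even is the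
excluded case $k=q-1$. For $n\ge3$ it is done in Proposition~\ref{prop:five} ($p\ge5$), Proposition~\ref{prop:two}
($p=2$), and Propositions~\ref{prop:three-small} and~\ref{prop:three} ($p=3$, $N\le3$ and $N\ge4$).
\end{proof}

\section{The exceptional cases and the covering radius}\label{sec:exc}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Theorem~\ref{thm:main} only the exceptional cases remain. Let $q$ be even and $k\in\{3,q-1\}$. As $2\le k\le q$, we
have $q\ge4$. By Proposition~\ref{prop:red}, incompleteness for any $\mathbb A$ with residue field $\mathbb F_q$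
follows if there is an extending vector over $\mathbb F_q$.

\emph{$k=3$.} For $v=(0,1,0)^T$ we have $L(X-s)=1$ and $L\bigl((X-s)(X-t)\bigr)=-(s+t)\ne0$ for $s\neq t$. By
Lemma~\ref{lem:L}, $v$ is extending, and so are its nonzero multiples. By Proposition~\ref{prop:small} (note
$3\le(q+3)/2$), there are no others.

\emph{$k=q-1$.} Here $n=2$. By Lemma~\ref{lem:g} the extending vectors are the $v$ given by \eqref{eq:vg} from
functions $g$ satisfying \eqref{eq:star} with $n=2$. For $g(x)=x^2$ we have $g[x,y]=x+y\ne0$ and $g[x,y,z]=1$, so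
extending vectors exist. By Remark~\ref{rem:dual}, \eqref{eq:star} says that
$\{(1,x,g(x))\}\cup\{(0,1,0),(0,0,1)\}$ is an arc of $q+2$ points in the plane, that is, a hyperoval. Two functions
give the same $v$ iff their difference $\delta$ satisfies $\sum_a\delta(a)a^i=0$ for $0\le i\le q-2$. The solution
space has dimension $q-(q-1)=1$, by the invertibility of the Vandermonde matrix, and it contains the constants, because
$\sum_{a}a^i=0$ for $0\le i\le q-2$; so it consists of the constants. Subtracting a constant from $g$ does not affect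
\eqref{eq:star}, since by (D2) constants have divided difference $0$ over at least two points. So each extending $v$
comes from exactly one $g$ with $g(0)=0$, and this $g$ satisfies \eqref{eq:star}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cov}]
Recall that the covering radius of a code with a given parity-check matrix with $k$ rows is the least $\rho$ such that
every vector of $\mathbb F_q^k$ is a linear combination of at most $\rho$ columns. Here $\rho\le k$, since any $k$
columns form a basis. A vector satisfies \eqref{eq:ext} iff it is not in the span of any $k-1$ columns. So $\rho=k$ iff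
an extending vector exists, which by Proposition~\ref{prop:red} and Theorem~\ref{thm:class} happens iff $q$ is even and
$k\in\{3,q-1\}$.

It remains to show $\rho\ge k-1$. This is clear for $k=2$. Let $k\ge3$, let $v=(0,\dots,0,1,0)^T$, and let
$\Sigma\subset\mathbb F_q\cup\{\infty\}$ be a set of $k-2=d-1$ parameters. Put $P=P_\Sigma$ if $\infty\notin\Sigma$
and $P=X\,P_{\Sigma\setminus\{\infty\}}$ if $\infty\in\Sigma$. In both cases $P=\sum_iP_iX^i$ is monic of degree
$d-1$. The linear form $u\mapsto\sum_{i=0}^dP_iu_i$ has value $P(s)=0$ at $c_k(s)$ for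
$s\in\Sigma\setminus\{\infty\}$ and value $P_d=0$ at $c_k(\infty)$, but its value at $v$ is $P_{d-1}=1$. So $v$ is not
in the span of any $k-2$ columns.
\end{proof}

\begin{thebibliography}{1}
\bibitem{FG}
\emph{Finite Geometry and Deep Holes of Reed-Solomon Codes over Finite Local Rings},
\url{https://doc.global-sci.org/uploads/Issue/CMR/shortpdf/v38n2/382_206.pdf?1645753430}.
\end{thebibliography}

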